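
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{conjecture}{Conjecture (Doney)}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}
\numberwithin{equation}{section}

\title{How many derivatives does a scale function gain?\\ On a conjecture of Doney}


\begin{abstract}
Let $W$ be the scale function of a spectrally negative L\'evy process and $\overline\nu$ the tail of its jump measure. Doney conjectured that $W$ has exactly three, two or one more continuous derivatives than $\overline\nu$ on $(0,\infty)$, according to whether the process has a Gaussian part, has none but has paths of unbounded variation, or has paths of bounded variation. We prove the first and third statements and show that the second is false at every order and in both directions. When the small jumps are those of an $\alpha$-stable process, $1<\alpha<2$, a power singularity of the tail gains $2\alpha-1$ orders of smoothness, so the conjectured gain of two is correct exactly for $\alpha=3/2$. We also prove the best implications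 between integer orders of smoothness that hold throughout the second case: $\overline\nu\in C^k$ implies $W\in C^{k+1}$, and $W\in C^{k+3}$ implies $\overline\nu\in C^k$.
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $X=(X_t)_{t\ge0}$ be a spectrally negative L\'evy process, that is, a L\'evy process without positive jumps which is not the negative of a subordinator. Let $\nu$ be the measure on $(0,\infty)$ that describes the sizes of its downward jumps; it satisfies $\int\min(1,x^2)\,\nu(dx)<\infty$. The Laplace exponent $\psi(\theta)=\log E(e^{\theta X_1})$, $\theta\ge0$, has the form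
\begin{equation}\label{eq:psi}
\psi(\theta)=-a\theta+\tfrac12\sigma^2\theta^2+\int_{(0,\infty)}\bigl(e^{-\theta x}-1+\theta x\,\mathbf 1_{(x<1)}\bigr)\,\nu(dx),\qquad a\in\mathbb R,\ \sigma\ge0 .
\end{equation}
Let $\Phi(0)$ be the largest root of $\psi$ in $[0,\infty)$. The scale function $W:\mathbb R\to[0,\infty)$ vanishes on $(-\infty,0)$, is continuous and increasing on $[0,\infty)$, and is determined by
\begin{equation}\label{eq:W}
\int_0^\infty e^{-\theta x}W(x)\,dx=\frac1{\psi(\theta)},\qquad\theta>\Phi(0).
\end{equation}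

How smooth is $W$ on $(0,\infty)$? When $\psi(\theta)=\theta^\gamma$ with $1\le\gamma\le2$ (pure drift, stable process, Brownian motion), $W(x)=x^{\gamma-1}/\Gamma(\gamma)$ is infinitely differentiable on $(0,\infty)$. A singularity of $W$ inside $(0,\infty)$ has to come from irregularity of the jump measure, and it is natural to compare $W$ with the tail $\overline\nu(x)=\nu((x,\infty))$, $x>0$. The following problem is taken from \cite{Kyp}. We write $W\in C^m(0,\infty)$ if the restriction of $W$ to $(0,\infty)$ is $m$ times continuously differentiable; $C^0(0,\infty)$ is the space of continuous functions.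

\begin{conjecture}
For $k=0,1,2,\dots$
\begin{enumerate}
\item[(1)] if $\sigma>0$, then $W\in C^{k+3}(0,\infty)\iff\overline\nu\in C^k(0,\infty)$;
\item[(2)] if $\sigma=0$ and $\int_{(0,1)}x\,\nu(dx)=\infty$, then $W\in C^{k+2}(0,\infty)\iff\overline\nu\in C^k(0,\infty)$;
\item[(3)] if $\sigma=0$ and $\int_{(0,1)}x\,\nu(dx)<\infty$, then $W\in C^{k+1}(0,\infty)\iff\overline\nu\in C^k(0,\infty)$.
\end{enumerate}
\end{conjecture}

Case (3) is the case of paths of bounded variation; in cases (1) and (2) the variation is unbounded.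

\subsection{What to expect}\label{sec:heuristic}

The gain of smoothness can be guessed from \eqref{eq:W}. Write $\hat r(\theta)=\int_0^\infty e^{-\theta x}r(x)\,dx$ for Laplace transforms. Add to $\overline\nu$ a perturbation $r$ which vanishes near $0$ and decays at infinity. The jump measure then changes by the signed measure $\kappa=-dr$, and since $\int(1-e^{-\theta x})\,\kappa(dx)=\theta\hat r(\theta)$, the exponent changes by $-\theta\hat r(\theta)$, up to a drift term. To first order $1/\psi$ changes by $\theta\hat r(\theta)/\psi(\theta)^2$. If $\psi(\theta)$ grows like $\theta^\gamma$, the factor $\theta/\psi(\theta)^2$ behaves like $\theta^{-(2\gamma-1)}$: a singularity of the tail is integrated $2\gamma-1$ times before it appears in $W$.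

With a Gaussian part $\gamma=2$, and the gain is $3$. For bounded variation $\gamma=1$, and the gain is $1$. In between, $\psi(\theta)$ may grow like $\theta^\alpha$ for any $\alpha\in(1,2)$, and the gain $2\alpha-1$ takes every value in $(1,3)$. The conjectured value $2$ is its value at $\alpha=\frac32$ only.

\subsection{Results}

\begin{theorem}\label{thm:13}
Parts (1) and (3) of the conjecture hold for all $k\ge0$.
\end{theorem}

\begin{theorem}[Exact criterion for stable-like small jumps]\label{thm:crit}
Let $\sigma=0$ and $\nu(dx)=\lambda x^{-\alpha-1}dx$ on $(0,\varepsilon)$ with $\lambda,\varepsilon>0$ and $\alpha\in(1,2)$. Let $b$ be the constant value of $\overline\nu(x)-\frac\lambda\alpha x^{-\alpha}$ on $(0,\varepsilon)$, and put $r_1(x)=\overline\nu(x)-\frac\lambda\alpha x^{-\alpha}-b$, which vanishes on $(0,\varepsilon)$. Then for all $m\ge0$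
\[
W\in C^{m+1}(0,\infty)\iff x\mapsto\int_0^x(x-y)^{2\alpha-3}\,r_1(y)\,dy\ \text{ is in } C^m(0,\infty).
\]
Consequently, for fixed $\alpha$ and every $k\ge0$, within this class of processes:
\begin{enumerate}
\item[(i)] $\overline\nu\in C^k\Rightarrow W\in C^{k+2}$ always holds if and only if $\alpha\ge\frac32$;
\item[(ii)] $W\in C^{k+2}\Rightarrow\overline\nu\in C^k$ always holds if and only if $\alpha\le\frac32$;
\item[(iii)] the equivalence in part (2) of the conjecture always holds if and only if $\alpha=\frac32$.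
\end{enumerate}
\end{theorem}

\begin{theorem}[Failure of part (2)]\label{thm:counter}
For every $\alpha\in(1,2)$ and $s\ge0$ there is a spectrally negative L\'evy process with $\sigma=0$ and $\int_{(0,1)}x\,\nu(dx)=\infty$ such that for all integers $k\ge0$ and $l\ge1$
\[
\overline\nu\in C^k(0,\infty)\iff s>k,\qquad W\in C^l(0,\infty)\iff s+2\alpha-1>l .
\]
Hence both implications of part (2) fail for every $k\ge0$:
\begin{itemize}
\item if $\alpha\in(\frac32,2)$ and $s=k$, then $W\in C^{k+2}(0,\infty)$ but $\overline\nu\notin C^k(0,\infty)$ (for $k=0$, $\nu$ has an atom and yet $W\in C^2$);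
\item if $\alpha\in(1,\frac32)$ and $s\in(k,k+3-2\alpha]$, then $\overline\nu\in C^k(0,\infty)$ but $W\notin C^{k+2}(0,\infty)$.
\end{itemize}
\end{theorem}

\begin{theorem}[Sharp replacement of part (2)]\label{thm:sharp}
If $\sigma=0$ and $\int_{(0,1)}x\,\nu(dx)=\infty$, then for every $k\ge0$
\[
\text{\rm(A)}\quad\overline\nu\in C^k(0,\infty)\Rightarrow W\in C^{k+1}(0,\infty),\qquad
\text{\rm(B)}\quad W\in C^{k+3}(0,\infty)\Rightarrow\overline\nu\in C^k(0,\infty).
\]
In {\rm(A)}, $C^{k+1}$ cannot be replaced by $C^{k+2}$; in {\rm(B)}, $C^{k+3}$ cannot be replaced by $C^{k+2}$. Consequently, for every spectrally negative L\'evy process, $W\in C^\infty(0,\infty)\iff\overline\nu\in C^\infty(0,\infty)$.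
\end{theorem}

The sharpness of (B) is the first bullet of Theorem~\ref{thm:counter}, and that of (A) is the second. The last sentence combines (A) and (B) with Theorem~\ref{thm:13}.

We take two facts about scale functions as known. The first is that \emph{if $X$ has paths of unbounded variation, then $W\in C^1(0,\infty)$}; we use it only when $\sigma=0$. The second, used only for (A), is the two-sided exit formula (\cite[Thm VII.8]{Bertoin}, \cite[Thm 8.1]{KypBook}): if $P_x$ is the law of $X$ started at $x$, and $\tau^+_c$ and $\tau^-_c$ are the first passage times of $X$ above and below $c$, then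
\begin{equation}\label{eq:exit}
P_x\bigl(\tau^+_{x+y}<\tau^-_0\bigr)=\frac{W(x)}{W(x+y)},\qquad x,y>0 .
\end{equation}

Section~\ref{sec:atom} works out the smallest case by hand and already refutes part (2) for $k=0$. Section~\ref{sec:tools} collects the convolution tools, and Sections~\ref{sec:13}, \ref{sec:stable} and~\ref{sec:general} prove the theorems.

\section{One atom, by hand}\label{sec:atom}

Let $1\le\gamma\le2$ and
\[
\psi(\theta)=\theta^\gamma-(1-e^{-\theta}).
\]
For $\gamma=2$ this is the exponent of a Brownian motion ($\sigma^2=2$) with additional jumps of size $-1$ at rate $1$; for $\gamma=1$ the Brownian motion is replaced by a unit drift; for $\gamma\in(1,2)$ it is replaced by a stable process. In all three cases $\nu$ has an atom at $1$, and $\overline\nu$ is discontinuous there. For $k=0$ the conjecture therefore predicts $W\notin C^3$, $W\notin C^2$, $W\notin C^1$ for $\gamma=2$, $1<\gamma<2$, $\gamma=1$ respectively. We claim that, for integers $l\ge1$,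
\begin{equation}\label{eq:atomclaim}
W\in C^l(0,\infty)\iff l<2\gamma-1 .
\end{equation}

If $\theta^\gamma>2$, then $e^{-\theta}<1<\theta^\gamma-1$. So $\psi>0$ for all such $\theta$, which therefore exceed $\Phi(0)$, and we may expand twice:
\[
\frac1{\psi(\theta)}=\sum_{j\ge0}\frac{(-1)^je^{-j\theta}}{(\theta^\gamma-1)^{j+1}},\qquad
\frac1{(\theta^\gamma-1)^{j+1}}=\sum_{n\ge0}\binom{n+j}{j}\theta^{-\gamma(n+j+1)} .
\]
Since $\theta^{-\delta}$ is the transform of $x^{\delta-1}/\Gamma(\delta)$, the second expression is the transform of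
\[
V_j(x)=\sum_{n\ge0}\binom{n+j}{j}\frac{x^{\gamma(n+j+1)-1}}{\Gamma(\gamma(n+j+1))},\quad x>0 .
\]
Put $V_0(0)=V_0(0+)$ and extend every $V_j$ by $0$ to the rest of $(-\infty,0]$. The series $\sum_je^{-j\theta}\hat V_j(\theta)$ has positive terms and converges, so in the alternating series the order of integration and summation may be exchanged, and
\[
W(x)=\sum_{j\ge0}(-1)^jV_j(x-j),\qquad x\ge0 ;
\]
the sum is finite for each $x$, and both sides are continuous on $[0,\infty)$.

The series for $V_j$ may be differentiated term by term on $(0,\infty)$, because of the Gamma functions in the denominators. Thus $V_0\in C^\infty(0,\infty)$. If $l<2\gamma-1$, all exponents occurring in $V_j$, $j\ge1$, exceed $l$, so $V_j\in C^l(\mathbb R)$ and $W\in C^l(0,\infty)$. Conversely, let $l$ be the smallest integer with $l\ge2\gamma-1$. On $(0,2)$ we have $W(x)=V_0(x)-V_1(x-1)$, and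
\[
V_1^{(l)}(y)=\frac{y^{2\gamma-1-l}}{\Gamma(2\gamma-l)}+o(1),\qquad y\downarrow0,
\]
because $l<2\gamma$ makes the next exponent $3\gamma-1-l$ larger than $\gamma-1\ge0$. This derivative does not tend to $0$ as $y\downarrow 0$, whereas $V_1=0$ on $(-\infty,0)$; so $W\notin C^l$, which proves \eqref{eq:atomclaim}.

The jump of the tail at $1$ thus produces in $W$ the leading singularity $-(x-1)_+^{2\gamma-1}/\Gamma(2\gamma)$, as predicted in Section~\ref{sec:heuristic}. For $\gamma=2$ and $\gamma=1$ the example agrees with the conjecture. But for $\frac32<\gamma<2$ we have $2<2\gamma-1$, hence $W\in C^2(0,\infty)$ although $\overline\nu$ is discontinuous: part (2) fails for $k=0$. For $1<\gamma<\frac32$ the singularity is too strong for $C^2$ by the positive amount $3-2\gamma$. This leaves room to make $\overline\nu$ continuous, with the mild singularity $(x-1)_+^s$ for a small $s>0$, and still have $W\notin C^2$. Section~\ref{sec:stable} makes this precise.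

\section{Convolution tools}\label{sec:tools}

\subsection{The algebra}

Let $L$ be the space of functions on $(0,\infty)$ that are integrable on $(0,T)$ for every $T<\infty$, and $M$ the space of locally finite signed Borel measures on $[0,\infty)$. Functions in $L$ are extended by $0$ to $(-\infty,0)$, identified when they agree almost everywhere, and regarded as elements of $M$. Under convolution $M$ is a commutative algebra with unit $\delta=\delta_0$, and $L$ is an ideal. Let $\mathbf 1$ be the indicator of $[0,\infty)$; then $\mathbf 1*\eta(x)=\eta([0,x])$, the map $\eta\mapsto\mathbf 1*\eta$ is injective, and $(\mathbf 1*\mathbf 1)(x)=x$. We cancel ``$\mathbf 1*$'' freely in equations.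

We write $xf$, $x\eta$ for the product of a function or measure with the function $x$. This multiplication is a derivation,
\begin{equation}\label{eq:der}
x(\eta*\zeta)=(x\eta)*\zeta+\eta*(x\zeta),
\end{equation}
because $x=(x-y)+y$ under the convolution integral; note $x\delta=0$.

``$f\in C^m$'' means that $f$ has a $C^m$ representative. Since $\overline\nu$ is right-continuous, a continuous representative of $\overline\nu$ equals $\overline\nu$ everywhere. Put
\[
A^m=L\cap C^m(0,\infty)\quad(m\ge0),\qquad A^{-1}=L,\qquad A^\infty=\textstyle\bigcap_mA^m .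
\]
Functions in $A^m$ may blow up at $0$; they are smooth only away from it.

\begin{lemma}\label{lem:facts}
\begin{enumerate}
\item[(a)] If $f\in C^m(\mathbb R)$ vanishes on $(-\infty,0)$ and $\eta\in M$, then $f*\eta\in C^m(\mathbb R)$.
\item[(b)] If $f,g\in A^m$, $m\ge-1$, then $f*g\in A^m$.
\item[(c)] For $f\in L$ the series $u=\sum_{n\ge1}f^{*n}$ converges in $L^1(0,T)$ for every $T$, and $(\delta-f)*(\delta+u)=\delta$. If $\int_0^\infty e^{-\theta x}|f(x)|\,dx<1$, then $\hat u(\theta)$ converges absolutely and $1+\hat u(\theta)=1/(1-\hat f(\theta))$.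
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $|x|<T$ we have $f*\eta(x)=\int_{[0,T]}f(x-y)\,\eta(dy)$, where only values of $f$ on a bounded interval occur. Differentiate under the integral; continuity follows from dominated convergence.

(b) For $m=-1$ this says that $L$ is an algebra. Let $m\ge0$ and $\epsilon>0$. Take a smooth $\chi$ with $\chi=1$ on $[0,\epsilon/2]$ and $\chi=0$ on $[\epsilon,\infty)$, and put $f_1=\chi f$, $f_2=f-f_1$, $g_1=\chi g$, $g_2=g-g_1$. Then $f_2,g_2\in C^m(\mathbb R)$, so $f_2*g$ and $f_1*g_2$ are in $C^m(\mathbb R)$ by (a). Since $f_1*g_1$ is supported in $[0,2\epsilon]$, $f*g=f_2*g+f_1*g_2+f_1*g_1$ is $C^m$ on $(2\epsilon,\infty)$. Let $\epsilon\to0$.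

(c) We have $e^{-cx}(f*g)=(e^{-cx}f)*(e^{-cx}g)$, and the norm of $L^1(0,T)$ is submultiplicative for convolution. Choosing $c$ so large that $\|e^{-cx}f\|_{L^1(0,T)}<1$ makes the series geometrically convergent, and the identity telescopes. The last statement is the geometric series for $\hat f$, which converges absolutely.
\end{proof}

We call $u$ in (c) the \emph{resolvent} of $f$. As inverses in $M$ are unique, $-f$ is the resolvent of $-u$.

\subsection{The resolvent lemma}

In cases (1) and (3) the scale function is obtained from a resolvent by integration, so we must compare the smoothness of $f$ and $u$. Each $f^{*n}$ is as smooth as $f$ by Lemma~\ref{lem:facts}(b), but $f$ may be unbounded at $0$, and nothing so far controls the derivatives of the infinite sum. The remedy is to multiply $(\delta-f)*(\delta+u)=\delta$ by $x$. As for any derivation, this gives a closed formula for the derivative of an inverse; in it $u$ reappears, but under an integral, which permits a bootstrap.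

\begin{lemma}[Resolvent lemma]\label{lem:res}
Let $f\in L$ have resolvent $u$, and suppose $xf=\mathbf 1*\eta$ with $\eta\in M$. Then $xu=\mathbf 1*\zeta$ with $\zeta=\eta*(\delta+u)^{*2}\in M$, and for every $m\ge0$
\[
f\in C^m(0,\infty)\iff u\in C^m(0,\infty).
\]
If $\eta\in L$, then $f$ and $u$ are continuous on $(0,\infty)$.
\end{lemma}

\begin{proof}
By \eqref{eq:der}, $-(xf)*(\delta+u)+(\delta-f)*(xu)=0$. Convolving with $\delta+u$ gives $xu=(xf)*(\delta+u)^{*2}=\mathbf 1*\zeta$.

The measure $\eta$ has no atom at $0$: for almost every $x$ we have $xf(x)=\eta([0,x])$, which tends to $\eta(\{0\})$ as $x\downarrow0$, and a nonzero limit would contradict $f\in L$, as $1/x$ is not integrable at $0$. The same argument, with $u\in L$, applies to $\zeta$.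

\emph{$m=0$.} Since $xf(x)=\eta([0,x])$ a.e.\ and the right side is right-continuous, $f$ is continuous on $(0,\infty)$ if and only if $\eta$ has no atoms; likewise $u$ and $\zeta$. Now $\zeta=\eta+\eta*(2u+u*u)$, and the last term lies in the ideal $L$. So $\zeta$ and $\eta$ have the same atoms. If $\eta\in L$, there are none.

\emph{$m\ge1$.} Let $f\in C^m$; by induction on $m$, $u\in C^{m-1}$. Then $\eta$ has on $(0,\infty)$ the density $(xf)'\in C^{m-1}$. It lies in $L$ because $\eta\in M$, and there is no atom at $0$; so $\eta\in A^{m-1}$. As $u\in A^{m-1}$, Lemma~\ref{lem:facts}(b) gives $\zeta=\eta+2\eta*u+\eta*u*u\in A^{m-1}$, hence $xu(x)=\int_0^x\zeta(y)\,dy$ is $C^m$ on $(0,\infty)$.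

For the converse, note that $-u$ has resolvent $-f$ and $x(-u)=\mathbf 1*(-\zeta)$ with $-\zeta\in M$, so the roles of $f$ and $u$ may be exchanged.
\end{proof}

\subsection{The integrated tail}

In cases (1) and (2) the tail $\overline\nu$ need not be integrable at $0$, so it need not belong to $L$; its antiderivative always does. Put
\[
K(x)=\int_x^1\overline\nu(y)\,dy,\qquad G(x)=K(x)-a-\nu([1,\infty)),\qquad g(x)=x\,\overline\nu(x),\qquad x>0 .
\]

\begin{lemma}\label{lem:G}
We have $G,g\in L$, and for $\theta>0$
\begin{equation}\label{eq:psiG}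
\psi(\theta)=\theta^2\bigl(\tfrac12\sigma^2+\hat G(\theta)\bigr).
\end{equation}
Moreover $|G(x)|$ grows at most linearly as $x\to\infty$,
\begin{equation}\label{eq:Greg}
\overline\nu\in C^k(0,\infty)\iff G\in C^{k+1}(0,\infty)\qquad(k\ge0),
\end{equation}
\begin{equation}\label{eq:xG}
xG=\mathbf 1*(G-g).
\end{equation}
\end{lemma}

\begin{proof}
By Fubini, $\int_0^1K(x)\,dx=\int_0^1y\,\overline\nu(y)\,dy=\frac12\int\min(1,x)^2\,\nu(dx)<\infty$. As $\overline\nu$ is bounded on $[1,\infty)$, this gives $G,g\in L$ and the linear bound.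

For \eqref{eq:psiG}, distinguishing $x<1$ from $x\ge1$ one sees that
\[
e^{-\theta x}-1+\theta x\,\mathbf 1_{(x<1)}=\theta\int_0^x\bigl(\mathbf 1_{(y<1)}-e^{-\theta y}\bigr)dy-\theta\,\mathbf 1_{(x\ge1)} .
\]
Integrating against $\nu$, with Fubini justified by $\int_0^1y\,\overline\nu(y)\,dy<\infty$ and $\int_1^\infty e^{-\theta y}\,\overline\nu(y)\,dy<\infty$, we obtain
\[
\theta\int_0^\infty\bigl(\mathbf 1_{(y<1)}-e^{-\theta y}\bigr)\overline\nu(y)\,dy-\theta\,\nu([1,\infty)).
\]
On the other hand, Fubini on $(0,1)$ and on $(1,\infty)$ separately gives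
\[
\theta\hat K(\theta)=\int_0^1(1-e^{-\theta y})\,\overline\nu(y)\,dy-\int_1^\infty e^{-\theta y}\,\overline\nu(y)\,dy=\int_0^\infty\bigl(\mathbf 1_{(y<1)}-e^{-\theta y}\bigr)\overline\nu(y)\,dy .
\]
Hence $\psi(\theta)=-a\theta+\frac12\sigma^2\theta^2+\theta^2\hat K(\theta)-\theta\,\nu([1,\infty))$, which is \eqref{eq:psiG}.

$G$ is locally absolutely continuous on $(0,\infty)$ with $G'=-\overline\nu$ a.e.; this gives \eqref{eq:Greg} and $(xG)'=G-g$ a.e. Finally $xG(x)\to0$ as $x\downarrow0$, because for $x<1$ we have $0\le xK(x)\le\int_0^1\min(x,y)\,\overline\nu(y)\,dy$, which tends to $0$ by dominated convergence. Integrating $(xG)'$ gives \eqref{eq:xG}.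
\end{proof}

\section{The Gaussian and the bounded variation case}\label{sec:13}

\begin{proof}[Proof of Theorem~\ref{thm:13}, part (1)]
Let $\sigma>0$ and $f=-\frac2{\sigma^2}G\in L$, with resolvent $u$. As $G$ grows at most linearly, $\int_0^\infty e^{-\theta x}|f(x)|\,dx\to0$ as $\theta\to\infty$. So \eqref{eq:psiG} and Lemma~\ref{lem:facts}(c) give, for large $\theta$,
\[
\hat W(\theta)=\frac{2}{\sigma^2\theta^2}\cdot\frac1{1-\hat f(\theta)}=\frac2{\sigma^2\theta^2}\bigl(1+\hat u(\theta)\bigr),
\]
and by uniqueness of transforms and continuity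
\[
W(x)=\frac2{\sigma^2}\Bigl(x+\int_0^x(x-y)\,u(y)\,dy\Bigr),\qquad x\ge0 .
\]
By \eqref{eq:xG}, $xf=\mathbf 1*\eta$ with $\eta=-\frac2{\sigma^2}(G-g)\in L$. So Lemma~\ref{lem:res} applies: $u$ is continuous, $W''=\frac2{\sigma^2}u$ on $(0,\infty)$, and
\[
W\in C^{k+3}\iff u\in C^{k+1}\iff G\in C^{k+1}\iff\overline\nu\in C^k,
\]
the last step by \eqref{eq:Greg}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:13}, part (3)]
Let $\sigma=0$ and $\int_{(0,1)}x\,\nu(dx)<\infty$. Then $\int_0^T\overline\nu(y)\,dy=\int\min(x,T)\,\nu(dx)<\infty$, so $\overline\nu\in L$. With $d=-a+\int_{(0,1)}x\,\nu(dx)$,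
\[
\psi(\theta)=d\theta-\int(1-e^{-\theta x})\,\nu(dx)=\theta\bigl(d-\hat{\overline\nu}(\theta)\bigr).
\]
Here $d>0$, since otherwise $-X$ would be a subordinator. Let $f=\overline\nu/d\in L$, with resolvent $u$. As $f\ge0$ and $\hat f(\theta)\to0$, for large $\theta$ Lemma~\ref{lem:facts}(c) gives $\hat W(\theta)=\frac1{d\theta}(1+\hat u(\theta))$, that is,
\[
W(x)=\frac1d\Bigl(1+\int_0^xu(y)\,dy\Bigr),\quad x\ge0,\qquad\text{so}\qquad W\in C^{k+1}\iff u\in C^k .
\]
To apply Lemma~\ref{lem:res}, note that
\[
\int_0^x\overline\nu(y)\,dy=\int\min(x,y)\,\nu(dy)=\int_{(0,x]}y\,\nu(dy)+x\,\overline\nu(x),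
\]
so $xf=\mathbf 1*\eta$ with $\eta=\frac1d\bigl(\overline\nu\,dx-x\,\nu(dx)\bigr)$. This lies in $M$ by the assumption on $\nu$. Hence $u\in C^k\iff f\in C^k\iff\overline\nu\in C^k$.
\end{proof}

In part (3) the measure $\eta$ may have atoms, namely those of $-\frac1d\,x\,\nu(dx)$. This is why the lemma allows $\eta\in M$.

\section{Stable-like small jumps}\label{sec:stable}

\subsection{The convolution equation without a unit}

From now on $\sigma=0$ and $\int_{(0,1)}x\,\nu(dx)=\infty$, so the paths have unbounded variation and $W\in C^1(0,\infty)$. The derivative $w=W'$ still solves a convolution equation, but it is no longer expressed by a resolvent: no multiple of $\delta$ is left to expand around.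

\begin{lemma}\label{lem:wG}
We have $G(0+)=\infty$, $W(0)=0$, and $w:=W'\in A^0$ satisfies $w\ge0$, $W=\mathbf 1*w$ and
\begin{equation}\label{eq:wG}
W*G(x)=x\quad(x\ge0),\qquad w*G=\mathbf 1 .
\end{equation}
\end{lemma}

\begin{proof}
Since $\int_0^1\overline\nu(y)\,dy=\int\min(1,x)\,\nu(dx)=\infty$, $G(0+)=\infty$. Because $G$ grows at most linearly, it follows that $\theta\hat G(\theta)\to\infty$ as $\theta\to\infty$: given $R>0$, the contribution of an interval $(0,x_R)$ on which $G\ge R$ is at least $R(1-e^{-\theta x_R})$, and the contribution of $(x_R,\infty)$ tends to $0$. As $W$ is increasing, $W(0)\le\theta\hat W(\theta)=\theta/\psi(\theta)=1/(\theta\hat G(\theta))\to0$. So $W$ is continuous and increasing on $[0,\infty)$ with $W(0)=0$, and $C^1$ on $(0,\infty)$; hence $w\ge0$ is integrable near $0$ and $W=\mathbf 1*w$. By \eqref{eq:psiG}, $\hat W\hat G=\theta^{-2}$ for large $\theta$, so $W*G=\mathbf 1*\mathbf 1$. This holds at every point, because $W\in C(\mathbb R)$ and Lemma~\ref{lem:facts}(a) make $W*G$ continuous. Cancelling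 $\mathbf 1*$ gives $w*G=\mathbf 1$.
\end{proof}

In this case $W\in C^{m+1}(0,\infty)\iff w\in C^m(0,\infty)$ for all $m\ge0$.

\subsection{Perturbing the stable process}

For $\gamma>0$ let $p_\gamma(x)=x^{\gamma-1}/\Gamma(\gamma)$ on $(0,\infty)$, so that
\[
\hat p_\gamma(\theta)=\theta^{-\gamma},\qquad p_\gamma*p_{\gamma'}=p_{\gamma+\gamma'},\qquad p_1=\mathbf 1,\qquad xp_\gamma=\gamma\,p_{\gamma+1}=\mathbf 1*(\gamma p_\gamma).
\]
Fix $\alpha\in(1,2)$ and put
\[
w_0=p_{\alpha-1},\qquad G_0=p_{2-\alpha},\qquad n_0(x)=-G_0'(x)=\frac{\alpha-1}{\Gamma(2-\alpha)}x^{-\alpha},\qquad\beta=2\alpha-2\in(0,2).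
\]
Then $w_0*G_0=\mathbf 1$ and $w_0*w_0=p_\beta$. The idea is to view the equation $w*G=\mathbf 1$ as a perturbation of $w_0*G_0=\mathbf 1$. This brings the unit back: relative to $w_0$, the function $w$ is again given by resolvents.

\begin{proof}[Proof of Theorem~\ref{thm:crit}, the criterion]
Since $\alpha>1$, we have $\int_{(0,1)}x\,\nu(dx)=\infty$, so Lemma~\ref{lem:wG} applies. Replacing $\psi$ by $c\psi$, $c>0$, replaces $(W,\nu)$ by $(W/c,c\nu)$ and multiplies $r_1$ by $c$. So we may assume $\frac\lambda\alpha x^{-\alpha}=n_0(x)$. The function $r_1$ is locally bounded and vanishes on $(0,\varepsilon)$.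

On $(0,\infty)$ we have $G'=-\overline\nu=-n_0-b-r_1$ a.e., so there is a constant $c_0$ with
\[
G=G_0+c_0\,\mathbf 1-\mathbf 1*(b\,\mathbf 1+r_1).
\]
Convolve $w*G=\mathbf 1$ with $w_0$, use $w_0*G_0=\mathbf 1$, and cancel $\mathbf 1*$:
\begin{equation}\label{eq:pert}
w*(\delta-f_b-w_0*r_1)=w_0,\qquad f_b:=b\,p_\alpha-c_0\,p_{\alpha-1}\in A^\infty .
\end{equation}
The two perturbations are of different kinds: $f_b$ is felt near $0$ but is smooth on $(0,\infty)$; $r_1$ carries the singularities but vanishes near $0$. We remove $f_b$ first.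

Let $u_b$ be the resolvent of $f_b$. Since $xf_b=\mathbf 1*\eta$ with $\eta=\alpha b\,p_\alpha-(\alpha-1)c_0\,p_{\alpha-1}\in L$, Lemma~\ref{lem:res} gives $u_b\in A^\infty$. Put $w_b=w_0*(\delta+u_b)$, which is in $A^\infty$ by Lemma~\ref{lem:facts}(b). Convolving \eqref{eq:pert} with $\delta+u_b$ gives
\[
w*(\delta-w_b*r_1)=w_b,\qquad\text{hence}\qquad w=w_b*(\delta+Y),
\]
where $Y\in L$ is the resolvent of $w_b*r_1\in L$. As $Y=w_b*r_1*(\delta+Y)$ and $w_b*w_b=p_\beta*(\delta+u_b)^{*2}$,
\begin{equation}\label{eq:z}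
w=w_b+z,\qquad z=(p_\beta*r_1)*(\delta+u_b)^{*2}*(\delta+Y).
\end{equation}
The functions $z$ and $p_\beta*r_1$ vanish on $(-\infty,\varepsilon)$, and $(\delta+u_b)^{*2}*(\delta+Y)$ is invertible in $M$, with inverse $(\delta-f_b)^{*2}*(\delta-w_b*r_1)$. Since $w_b\in A^\infty$, and by Lemma~\ref{lem:facts}(a) applied in both directions,
\[
w\in C^m(0,\infty)\iff z\in C^m(\mathbb R)\iff p_\beta*r_1\in C^m(\mathbb R)\iff p_\beta*r_1\in C^m(0,\infty).
\]
Since $\int_0^x(x-y)^{2\alpha-3}r_1(y)\,dy=\Gamma(\beta)\,(p_\beta*r_1)(x)$, this is the criterion.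
\end{proof}

\begin{remark}
Formula \eqref{eq:z} makes the heuristic of Section~\ref{sec:heuristic} exact: up to a smooth term and an invertible factor, $w$ is the $(2\alpha-2)$-fold fractional integral of the singular part of $\overline\nu$, and $W$ is one further integral of $w$.
\end{remark}

\subsection{Counterexamples}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Let $\nu_0$ be the measure with tail $n_0$, that is, with density $\frac{\alpha(\alpha-1)}{\Gamma(2-\alpha)}x^{-\alpha-1}$. We add to it a finite positive measure $\kappa$ on $[1,2]$ for which $\kappa([1,x])$ equals $(x-1)^s$ just to the right of $1$. Let $\varphi\in C^\infty(\mathbb R)$, $0\le\varphi\le1$, $\varphi=1$ on $(-\infty,\frac54]$, $\varphi=0$ on $[2,\infty)$, and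
\[
\kappa=\delta_1\ \text{ if } s=0,\qquad\kappa(dx)=s\,\varphi(x)(x-1)^{s-1}\,\mathbf 1_{(1,2)}(x)\,dx\ \text{ if } s>0 .
\]
Let $\nu=\nu_0+\kappa$, $\sigma=0$, $a=0$. Then $\int\min(1,x^2)\,\nu(dx)<\infty$ and $\int_{(0,1)}x\,\nu(dx)=\infty$, as $1<\alpha<2$. So \eqref{eq:psi} is the exponent of a L\'evy process without positive jumps, which has paths of unbounded variation and hence is not the negative of a subordinator. The criterion of Theorem~\ref{thm:crit} applies with $\varepsilon=1$: we have $\overline\nu(x)-n_0(x)=\kappa((x,\infty))$, so $b=\kappa([1,2])$ and $r_1=-\rho$ with $\rho(x)=\kappa((0,x])$.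

With the convention $(x-1)_+^0=\mathbf 1_{(x\ge1)}$, we have $\rho(x)=(x-1)_+^s$ for $x\le\frac54$, and $\rho$ is $C^\infty$ on $(1,\infty)$. Hence $\rho=(x-1)_+^s+\rho_2$, where $\rho_2\in C^\infty(\mathbb R)$ vanishes on $(-\infty,\frac54]$. Since $(x-1)_+^s$ is $\Gamma(s+1)p_{s+1}$ translated by $1$,
\[
p_\beta*\rho=\frac{\Gamma(s+1)}{\Gamma(s+1+\beta)}\,(x-1)_+^{s+\beta}+p_\beta*\rho_2,
\]
and the last term is in $C^\infty(\mathbb R)$ by Lemma~\ref{lem:facts}(a). For $t\ge0$ the function $(x-1)_+^t$ is in $C^m(\mathbb R)$ if and only if $t>m$. Therefore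
\[
\overline\nu\in C^k(0,\infty)\iff s>k,\qquad W\in C^{m+1}(0,\infty)\iff s+2\alpha-2>m .
\]
With $l=m+1$ this is the first claim. For $l=k+2$ the condition on $W$ reads $s>k+3-2\alpha$. It holds for $s=k$ when $\alpha>\frac32$, and fails for $k<s\le k+3-2\alpha$, an interval which is nonempty when $\alpha<\frac32$. This proves the two bullets.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:crit}, consequences]
Normalize as before. Then $\overline\nu\in C^k(0,\infty)\iff r_1\in C^k(\mathbb R)\iff\mathbf 1*r_1\in C^{k+1}(\mathbb R)$, while $W\in C^{k+2}(0,\infty)\iff p_\beta*r_1\in C^{k+1}(\mathbb R)$. So we compare $p_\beta*r_1$ with $p_1*r_1$.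
\begin{itemize}
\item If $\alpha=\frac32$, then $\beta=1$ and the two conditions coincide.
\item If $\alpha>\frac32$, then $p_\beta*r_1=p_{\beta-1}*(\mathbf 1*r_1)$, and Lemma~\ref{lem:facts}(a) gives $\overline\nu\in C^k\Rightarrow W\in C^{k+2}$. The converse fails for every $k$ by the first bullet of Theorem~\ref{thm:counter}, since the processes constructed in its proof belong to the class.
\item If $\alpha<\frac32$, then $\mathbf 1*r_1=p_{1-\beta}*(p_\beta*r_1)$, and Lemma~\ref{lem:facts}(a) gives $W\in C^{k+2}\Rightarrow\overline\nu\in C^k$. The direct implication fails for every $k$ by the second bullet.\qedhere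
\end{itemize}
\end{proof}

\section{The general case of unbounded variation without Gaussian part}\label{sec:general}

We still assume $\sigma=0$ and $\int_{(0,1)}x\,\nu(dx)=\infty$, but now nothing else, and prove Theorem~\ref{thm:sharp}. There is no explicit process to perturb around, and we have to work with the equation $w*G=\mathbf 1$ itself.

\subsection{From $W$ to $\overline\nu$}

To recover $\overline\nu$ from $w$, we separate the large jumps from the small ones. The part of $G$ coming from small jumps is, up to a constant, supported near $0$. Convolution with it only shifts the region where a function is smooth, and undoing the integration hidden in $G$ costs one derivative. This step is performed twice, since by the first-order formula of Section~\ref{sec:heuristic} the tail enters $W$ through two factors $1/\psi$.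

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(B)]
Use induction on $k$: assume $W\in C^{k+3}(0,\infty)$ and, if $k\ge1$, that $\overline\nu\in C^{k-1}(0,\infty)$ is already known, which is the case because $W\in C^{k+2}$.

Fix $\epsilon>0$ and a smooth $\chi$ with $0\le\chi\le1$, $\chi=1$ on $(-\infty,\epsilon]$, $\chi=0$ on $[2\epsilon,\infty)$. Put
\[
r=(1-\chi)\overline\nu,\qquad E=G+\mathbf 1*r\in L .
\]
The function $r$ is bounded, locally of bounded variation, and supported in $[\epsilon,\infty)$. On $(2\epsilon,\infty)$, $E'=-\overline\nu+r=0$ a.e., so $E=E_0+c_\epsilon\mathbf 1$ with a constant $c_\epsilon$ and a function $E_0\in L$ supported in $[0,2\epsilon]$. This implies, for $j\ge0$ and $y_0\ge0$: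
\begin{equation}\label{eq:local}
\text{if }\phi\in L\text{ is }C^j\text{ on }(y_0,\infty),\text{ then }E*\phi\text{ is }C^j\text{ on }(y_0+2\epsilon,\infty).
\end{equation}
Indeed $E*\phi=E_0*\phi+c_\epsilon\,\mathbf 1*\phi$. The term $\mathbf 1*\phi$ is even $C^{j+1}$ on $(y_0,\infty)$, and for $x>y_0+2\epsilon$ the integral $\int_0^{2\epsilon}E_0(y)\phi(x-y)\,dy$ involves $\phi$ only on $(y_0,\infty)$ and may be differentiated $j$ times.

By \eqref{eq:wG}, $E*w=\mathbf 1+\mathbf 1*(w*r)$. As $w\in C^{k+2}(0,\infty)$, \eqref{eq:local} shows that $\mathbf 1*(w*r)$ is $C^{k+2}$ on $(2\epsilon,\infty)$, so $w*r$ is $C^{k+1}$ there. Apply \eqref{eq:local} again, to $\phi=w*r$ with $y_0=2\epsilon$: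
\[
E*(w*r)=(E*w)*r=\mathbf 1*(r+w*r*r)
\]
is $C^{k+1}$ on $(4\epsilon,\infty)$, so $r+w*r*r$ is $C^k$ there.

It remains to see that $w*r*r\in C^k(\mathbb R)$; by Lemma~\ref{lem:facts}(a) it is enough that $r*r\in C^k(\mathbb R)$.
\begin{itemize}
\item $k=0$: $r$ is locally bounded and vanishes on $(-\infty,0)$, so $r*r$ is continuous.
\item $k=1$: $r\in C(\mathbb R)$ by the induction hypothesis, and $r$ is locally of bounded variation. So $r=\mathbf 1*dr$ and $r*r=\mathbf 1*(r*dr)$, where $r*dr$ is continuous by Lemma~\ref{lem:facts}(a).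
\item $k\ge2$: $r\in C^{k-1}(\mathbb R)$ gives $r*r\in C^{2k-2}(\mathbb R)\subset C^k(\mathbb R)$.
\end{itemize}
Hence $r$ is $C^k$ on $(4\epsilon,\infty)$, where $r=\overline\nu$. Let $\epsilon\to0$.
\end{proof}

\subsection{Control of $w$ near $0$}

For (A) we return to multiplication by $x$. In the resolvent lemma, $xu=\mathbf 1*\zeta$ with $\zeta\in M$ followed at once from the same property of $f$. The corresponding statement for $w$ says that $xw$ has finite variation near $0$. Without a unit in the equation this must be proved separately, and it is here that the probabilistic meaning of $W$ enters.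

\begin{lemma}\label{lem:mu}
There is $\mu\in M$ with $\mu(\{0\})=0$ and $xw=\mathbf 1*\mu$.
\end{lemma}

\begin{proof}
First, $W>0$ on $(0,\infty)$: otherwise, by monotonicity, $W=0$ near $0$, contradicting $W*G(x)=x$. By \eqref{eq:exit} and translation,
\[
\frac{W(x)}{W(x+y)}=P_0\bigl(\tau^+_y<\tau^-_{-x}\bigr),
\]
which is nondecreasing in $x$. So $\log W(x+y)-\log W(x)$ is nonincreasing in $x$ for every $y>0$. As $W$ is continuous, $\log W$ is concave, and $N:=w/W=(\log W)'\ge0$ is continuous and nonincreasing on $(0,\infty)$.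

\emph{Bound for $N$.} Choose $x_0>0$ with $G>0$ on $(0,2x_0]$ and let $I(x)=\int_0^xG(y)\,dy$, which is increasing there. For $0<x\le2x_0$, \eqref{eq:wG} and the monotonicity of $W$ give
\[
x\le W(x)I(x),\qquad x\ge\int_{x/2}^xG(x-y)W(y)\,dy\ge W(x/2)\,I(x/2).
\]
Let $0<x\le x_0$. The second inequality at $2x$ gives $W(x)\le2x/I(x)$. The first at $x/2$ gives $W(x/2)\ge\frac{x/2}{I(x/2)}\ge\frac{x/2}{I(x)}$. Hence $W(x)\le4W(x/2)$, and
\[
\frac x2N(x)\le\int_{x/2}^xN(y)\,dy=\log\frac{W(x)}{W(x/2)}\le\log4 .
\]
So $xN(x)\le C:=2\log4$ on $(0,x_0]$.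

\emph{Variation of $xw$.} As $w=WN$, $w$ is locally of bounded variation on $(0,\infty)$ with $dw=Nw\,dx+W\,dN$. First, $\int_0^{x_0}xNw\,dx\le C\,W(x_0)$. Second, for $0<\epsilon<x_0$, integration by parts gives
\[
\int_{(\epsilon,x_0]}xW\,(-dN)\le\epsilon W(\epsilon)N(\epsilon)+\int_\epsilon^{x_0}N(W+xw)\,dx\le C\,W(x_0)+(1+C)\,W(x_0),
\]
because $NW=w$. Hence $\int_{(0,x_0]}x\,|dw|<\infty$. Moreover $xw=xNW\le CW\to0$ as $x\downarrow0$. So $\mu=w\,dx+x\,dw$ on $(0,\infty)$, with $\mu(\{0\})=0$, has the required properties.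
\end{proof}

\subsection{The identities}

\begin{lemma}\label{lem:id}
Put $h=w*g\in L$ and $v=2x\overline\nu\,dx-x^2\nu(dx)\in M$. Then $xg=\mathbf 1*v$, $xw=w*h$, and
\begin{align}
x\mu&=-xw+2\mu*h+w*w*v,\label{eq:xmu}\\
xh&=\mathbf 1*\omega,\qquad\omega:=\mu*g+w*v\in L,\label{eq:xh}\\
h*h&=\mathbf 1*(\mu*g).\label{eq:hh}
\end{align}
\end{lemma}

\begin{proof}
From $\int_0^x2y\,\overline\nu(y)\,dy=\int\min(x,y)^2\,\nu(dy)=\int_{(0,x]}y^2\,\nu(dy)+x^2\,\overline\nu(x)$ we get $xg=x^2\,\overline\nu=\mathbf 1*v$.

Multiply $w*G=\mathbf 1$ by $x$ and use \eqref{eq:xG}: $(xw)*G+w*\mathbf 1*(G-g)=\mathbf 1*\mathbf 1$. Convolve with $w$ and use $w*G=\mathbf 1$ in both terms on the left: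
\[
\mathbf 1*(xw)+\mathbf 1*\mathbf 1*w-\mathbf 1*w*w*g=\mathbf 1*\mathbf 1*w .
\]
Hence $xw=w*w*g=w*h$. Next, by \eqref{eq:der},
\[
xh=(xw)*g+w*(xg)=\mathbf 1*(\mu*g+w*v),
\]
which is \eqref{eq:xh}, and $h*h=(w*h)*g=(xw)*g=\mathbf 1*(\mu*g)$, which is \eqref{eq:hh}. Finally,
\[
x^2w=x(w*h)=(xw)*h+w*(xh)=(xw)*h+(xw)*w*g+w*w*(xg)=\mathbf 1*(2\mu*h+w*w*v),
\]
while $x^2w=x(\mathbf 1*\mu)=(\mathbf 1*\mathbf 1)*\mu+\mathbf 1*(x\mu)=\mathbf 1*(xw+x\mu)$. Comparing gives \eqref{eq:xmu}.
\end{proof}

\subsection{From $\overline\nu$ to $W$}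

Suppose $\overline\nu\in C^k$ and $w\in C^{k-1}$ is known; we want $w\in C^k$. The identity $xw=w*w*g$ alone gives nothing: Lemma~\ref{lem:facts}(b) yields only $C^{k-1}$ for the right side. In the differentiated identity \eqref{eq:xmu}, where we need $\mu\in C^{k-1}$, every term on the right but one is harmless. The exception is $\mu*h$, for which $\mu\in C^{k-2}$ gives only $C^{k-2}$. The missing derivative is found by multiplying this term by $x$ once more: this produces $\mu*h*h$, and by \eqref{eq:hh} $h*h$ is an integral.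

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(A)]
For $k=0$ the claim $W\in C^1$ is the known fact. Let $k\ge1$ and $\overline\nu\in C^k(0,\infty)$; by induction $W\in C^k$, that is, $w\in A^{k-1}$.

\emph{Known regularity.} First, $g=x\overline\nu\in A^k$. Since $xg=x^2\,\overline\nu=\mathbf 1*v$ is $C^k$, $v\in M$ and $v(\{0\})=0$, $v$ has the density $(x^2\,\overline\nu)'$ and $v\in A^{k-1}$. By Lemma~\ref{lem:facts}(b), $h=w*g\in A^{k-1}$.

All terms on the right of \eqref{eq:xmu} lie in $L$. Hence $\mu$ is absolutely continuous on $(0,\infty)$ and, as $\mu\in M$ and $\mu(\{0\})=0$, $\mu\in L$. If $k\ge2$, then $\mu=(xw)'$ is $C^{k-2}$. So $\mu\in A^{k-2}$ in all cases (recall $A^{-1}=L$), and therefore $\omega=\mu*g+w*v\in A^{k-2}$.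

\emph{The critical term.} By \eqref{eq:der}, \eqref{eq:xmu}, \eqref{eq:hh} and \eqref{eq:xh},
\[
x(\mu*h)=(x\mu)*h+\mu*(xh)=P+\mathbf 1*Q,
\]
\[
P=-(xw)*h+w*w*v*h,\qquad Q=2\mu*\mu*g+\mu*\omega .
\]
Here $P\in A^{k-1}$ and $Q\in A^{k-2}$ by Lemma~\ref{lem:facts}(b). So $\mathbf 1*Q\in C^{k-1}(0,\infty)$; for $k=1$ this says that the integral of a function in $L$ is continuous. Consequently $\mu*h\in C^{k-1}(0,\infty)$.

\emph{Conclusion.} Now every term on the right of \eqref{eq:xmu} is $C^{k-1}$ on $(0,\infty)$, so $\mu\in C^{k-1}(0,\infty)$. Then $xw(x)=\int_0^x\mu(y)\,dy$ is $C^k$ on $(0,\infty)$, hence $w\in C^k(0,\infty)$ and $W\in C^{k+1}(0,\infty)$.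
\end{proof}

This completes the proof of Theorem~\ref{thm:sharp}. In the examples of Theorem~\ref{thm:counter} the gain $2\alpha-1$ comes arbitrarily close to both $1$ and $3$ without reaching either; (A) and (B) say that, in terms of integer orders of smoothness, these two values bound the gain for every process in case (2).

\begin{thebibliography}{9}
\bibitem{Bertoin} Bertoin, \emph{L\'evy Processes}.

\bibitem{KypBook} Kyprianou, \emph{Fluctuations of L\'evy Processes with Applications}.

\bibitem{Kyp} Andreas E. Kyprianou, \texttt{https://www.cimat.mx/Eventos/2nd\_riskanalysis/img/}\allowbreak\texttt{Prof.Kyprianou\_Gerber\_Shiu\_Risk\_Theor.pdf}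
\end{thebibliography}

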